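# Positive braids with small signature: the inequality $\sigma\le\frac12(\chi-1)$ fails on five strands

## 1. A quadratic form on the bricks of a positive braid

Take a positive word in the Artin generators $\sigma_1,\dots,\sigma_{N-1}$ on $N$ strands, in which every generator occurs. Draw its closure with all strands oriented upwards and the word read from bottom to top, and regard the diagram as lying on $S^2$. The complementary regions fall into columns $0,1,\dots,N$, where column $i$ lies between strand positions $i$ and $i+1$. Columns $0$ and $N$ are the two discs on either side of the closed braid, one region each. For $1\le i\le N-1$, column $i$ is cut exactly at the letters $\sigma_i$. If $\sigma_i$ occurs $c_i\ge1$ times, the column consists of $c_i$ regions in cyclic order, one between each two consecutive letters $\sigma_i$. We call these regions **bricks**. The letters $\sigma_{i-1}$ and $\sigma_{i+1}$ only touch the sides of the bricks of column $i$.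

Crossing an arc of a strand at position $j$ takes us from column $j-1$ to column $j$, so the parity of the column changes. We may therefore shade all odd columns and leave the even columns white, which is a checkerboard coloring. At a crossing $\sigma_i$ the quadrants above and below belong to column $i$, and the left and right quadrants belong to columns $i-1$ and $i+1$. So:

- if $i$ is even, the two white regions at the crossing are the bricks of column $i$ just above and just below it;
- if $i$ is odd, they are the regions of columns $i-1$ and $i+1$ at that height.

Give each white region a real variable, with the value $0$ in column $0$, and put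
$$S(x)=\sum_{c=\sigma_i,\ i\text{ even}}(x_{\rm above}-x_{\rm below})^2-\sum_{c=\sigma_i,\ i\text{ odd}}(x_{\rm left}-x_{\rm right})^2,\qquad x_{\text{column }0}=0. \tag{1}$$

Even letters contribute positive squares and odd letters contribute negative ones. Write $n_{\rm odd}$ and $n_{\rm even}$ for the numbers of letters with odd and even index, and $\operatorname{sign}(Q)$ for the number of positive minus the number of negative eigenvalues of a quadratic form $Q$.

**Example: two strands.** For $\sigma_1^n\in B_2$ the white regions are columns $0$ and $2$, so there is one variable $z$ (column $2$), and $S=-nz^2$. Thus $\operatorname{sign}(S)=-1$ and $n_{\rm odd}+\operatorname{sign}(S)=n-1$.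

**Example: three strands.** For $(\sigma_1\sigma_2)^n\in B_3$, column $3$ is shaded, and column $2$ has bricks $x_1,\dots,x_n$, each touched by one letter $\sigma_1$. Hence $S=\sum_j(x_j-x_{j-1})^2-\sum_jx_j^2$ with indices mod $n$. Its eigenvalues are $2-2\cos\frac{2\pi k}n-1$. For $n=3$ they are $-1,2,2$, so $n_{\rm odd}+\operatorname{sign}(S)=3+1=4$. For $n=4$ they are $-1,1,1,3$, so $n_{\rm odd}+\operatorname{sign}(S)=4+2=6$.

The number $n_{\rm odd}+\operatorname{sign}(S)$ is minus the signature of the closed braid; this is Proposition 1 in Section 3. The form $S$ turns a question about signatures of positive braids into a question about sums and differences of squares, and we use it to answer the following one.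

## 2. Signature against Euler characteristic

A **Seifert surface** of an oriented link $K\subset S^3$ is a compact oriented surface without closed components whose boundary is $K$. Let $\chi(K)$ be the largest Euler characteristic of a Seifert surface of $K$. The **signature** $\sigma(K)$ is the signature of the symmetrized Seifert form of a connected Seifert surface, with the sign convention under which positive links have non-positive signature; the positive trefoil has $\sigma=-2$. A **positive braid link** is the closure of a braid word containing only positive powers of $\sigma_1,\dots,\sigma_{n-1}$.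

Suppose a connected Seifert surface realizes $\chi(K)$. Its first homology has rank $1-\chi(K)$, so $|\sigma(K)|\le 1-\chi(K)$. The question is how small $-\sigma$ can be compared with $1-\chi$ for a positive braid link.

**Known bound (Feller, 2018).** If $K$ is a non-trivial positive braid link, then $\sigma(K)\le\frac18(\chi(K)-1)$.

**Conjecture (Feller, 2015).** If $K$ is a non-trivial positive braid link, then $\sigma(K)\le\frac12(\chi(K)-1)$.

The problem of proving or disproving this conjecture is taken from "Successively Almost Positive Links" (http://www.f.waseda.jp/taniyama/mathsciknot2021/20211225/ito.pdf). The conjecture is false. In the braid group on $5$ strands let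
$$W=\sigma_2\cdot(\sigma_4\sigma_3\sigma_3\sigma_4)\cdot(\sigma_2\sigma_1\sigma_3\sigma_2)^4\cdot(\sigma_4\sigma_3\sigma_3\sigma_4). \tag{2}$$
This positive word has length $1+4+16+4=25$, with $\sigma_1,\sigma_2,\sigma_3,\sigma_4$ occurring $4,9,8,4$ times. Let $L_M$ be the closure of $W^M$.

**Theorem A.** For all $M\ge1$ we have $\chi(L_M)=5-25M$, and
$$\sigma(L_M)=-(11M+1)\ \text{ for $M$ odd},\qquad \sigma(L_M)=-(11M+2)\ \text{ for $M$ even}.$$
Hence $\sigma(L_M)>\frac12(\chi(L_M)-1)$ for every $M\ge3$, and the conjecture is false.

**Theorem B.**

1. The conjecture also fails for knots. For $M\ge6$ even, the closure $K_M$ of $W^M\sigma_1\sigma_2\sigma_3\sigma_4$ is a knot with $1-\chi(K_M)=25M$ and $-\sigma(K_M)\le11M+6<\frac{25M}2$.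
2. If $\sigma(K)\le C(\chi(K)-1)$ holds for all non-trivial positive braid links (or only for positive braid knots on $5$ strands), then $C\le\frac{11}{25}$. With Feller's theorem, the best constant lies in $[\frac18,\frac{11}{25}]$.
3. No additive correction rescues the constant $\frac12$: the difference $\sigma(L_M)-\frac12(\chi(L_M)-1)\ge\frac32M-\frac92$ is unbounded, already on $5$ strands.

Each of these links is also the closure of a positive $n$-braid for every $n\ge5$: by positive Markov stabilization, passing from $\beta\in B_n$ to $\beta\sigma_n\in B_{n+1}$ does not change the closure.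

Two facts about $\chi$ are used throughout. For a positive word of length $\ell$ on $N$ strands, Seifert's algorithm gives a surface made of $N$ discs and $\ell$ bands, so its Euler characteristic is $N-\ell$. By Bennequin's inequality (Bennequin 1983; see also Rudolph's slice–Bennequin inequality, 1993), every Seifert surface of the closure without closed components has Euler characteristic at most $N-\ell$. Therefore
$$\chi=N-\ell. \tag{3}$$

## 3. From the Gordon–Litherland theorem to $-\sigma=n_{\rm odd}+\operatorname{sign}(S)$

We use one published theorem, in its diagram version.

**Theorem (Gordon–Litherland, *On the signature of a link*, Invent. Math. 47 (1978)).** Let $D$ be a connected, checkerboard-colored, oriented diagram on $S^2$ of a link $L$.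

- Each crossing $c$ has a sign $\eta(c)=\pm1$. It depends only on the over/under information and the shading near $c$ (up to rotation), and it changes if the shading is swapped.
- Each crossing is of type I or type II. The type depends only on the orientations and the shading near $c$, and it changes if the shading is swapped.
- On real functions $x$ on the white regions that vanish on one chosen white region, put $G(x)=\sum_c\eta(c)(x_{X(c)}-x_{X'(c)})^2$, where $X(c),X'(c)$ are the white regions at $c$.

Then $\sigma(L)=\operatorname{sign}(G)-\sum_{c\text{ of type II}}\eta(c)$.

We do not need to remember which picture has which sign or type, because one known link determines them.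

**Proposition 1.** For the closure of a positive word in which all generators occur, $-\sigma=n_{\rm odd}+\operatorname{sign}(S)$.

*Proof.* **Step 1: reduce to two unknown local constants.** Since all generators occur, the diagram is connected. All crossings have the same over/under information and the same (upward) orientations. At odd crossings the shaded quadrants are top and bottom; at even crossings they are left and right. So the local picture at an even crossing is that at an odd crossing with the shading swapped. Hence there is $\eta_0=\pm1$ with $\eta=\eta_0$ at every odd crossing and $\eta=-\eta_0$ at every even one. Comparing with (1), and choosing column $0$ as the region where $x$ vanishes, we get $G=-\eta_0S$. Also, all odd crossings have one type and all even crossings have the other.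

**Step 2: find the constants from the trefoil.** These data are local, so they can be read off any example. The closure of $\sigma_1^3\in B_2$ is the positive trefoil, with $\sigma=-2$. Its three crossings are odd, and $G=3\eta_0z^2$, so $\operatorname{sign}(G)=\eta_0$. If odd crossings were of type I, the theorem would give $\sigma=\eta_0=\pm1$, which is false. So odd crossings are of type II and even crossings are of type I. The theorem now gives $\sigma=\eta_0-3\eta_0=-2\eta_0$, so $\eta_0=1$.

**Step 3: conclude.** In general $\sigma=\operatorname{sign}(-S)-n_{\rm odd}$, which is the claim. If the cited theorem is read with the opposite global sign of $\sigma$, the trefoil gives $\eta_0=-1$. Then $G=S$ and $-\sigma=\operatorname{sign}(S)+n_{\rm odd}$ again. $\square$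

The values $4$ and $6$ found in Section 1 for $(\sigma_1\sigma_2)^3$ and $(\sigma_1\sigma_2)^4$ are the known values of $-\sigma$.

**The break-even line on five strands.** For $N=5$, (3) gives $1-\chi=\ell-4$ with $\ell=n_{\rm odd}+n_{\rm even}$. So the conjecture, for a word with all generators, says
$$\operatorname{sign}(S)\ \ge\ \tfrac12(n_{\rm even}-n_{\rm odd})-2. \tag{4}$$
For $N=5$, columns $1,3,5$ are shaded, and $S$ has exactly $n_{\rm even}$ variables. We want $\operatorname{sign}(S)$ to be low without paying for it with odd letters.

## 4. Two and three strands: many negative squares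

For $\sigma_1^n$ with $n\ge 2$, Section 1 gives $-\sigma=n-1$, and (3) gives $1-\chi=n-1$. So $-\sigma$ is as large as it can be.

A first idea for making $-\sigma$ small is to push $\operatorname{sign}(S)$ down by adding negative squares, that is, odd letters. Try $(\sigma_1^m\sigma_2)^c$ on three strands. Column $2$ has bricks $x_1,\dots,x_c$, each touched by $m$ letters $\sigma_1$, so
$$S=\sum_{j\in\mathbb Z/c}(x_j-x_{j-1})^2-m\sum_jx_j^2,\qquad\text{with eigenvalues } 2-2\cos\tfrac{2\pi k}c-m .$$
For $m\ge4$ no eigenvalue is positive, and for $m\ge5$ all are negative, so $\operatorname{sign}(S)=-c$ is as low as the dimension permits. But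
$$-\sigma=mc+\operatorname{sign}(S)\ge(m-1)c,\qquad \tfrac12(1-\chi)=\tfrac12(m+1)c-1,$$
and $(m-1)c$ exceeds $\frac12(m+1)c$ by $\frac12(m-3)c>0$ for $m\ge 4$. Each negative square costs one letter in $n_{\rm odd}$, while $\operatorname{sign}(S)$ cannot go below minus the number of variables. So the gain stops as soon as the form is negative, and by then the price is too high.

## 5. Isotropic bricks

A cheaper way to control $\operatorname{sign}(S)$ is to make many variables contribute $0$ in pairs. For this we need a lemma from linear algebra.

For a quadratic form with symmetric bilinear form $B$, so that the quadratic form is $B(x,x)$, a subspace $P$ is **totally isotropic** if $B$ vanishes on $P\times P$. We write $P^\perp=\{v: B(v,p)=0\text{ for all }p\in P\}$ and $\operatorname{rad}(B)=V^\perp$. For example, in $\mathbb R^2$ with the form $2uv$, the line $v=0$ is totally isotropic and equals its own perpendicular.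

**Lemma 2.** Let $B$ be a symmetric bilinear form on a finite-dimensional real space $V$, and let $P\subset V$ be totally isotropic. Then $\operatorname{sign}(B)=\operatorname{sign}(B|_{P^\perp})$.

*Proof.* **Step 1: discard the radical part of $P$.** Put $P_0=P\cap\operatorname{rad}(B)$ and choose $P_1$ with $P=P_0\oplus P_1$. Since $P_0$ pairs to zero with everything, $P^\perp=P_1^\perp$.

**Step 2: find a partner for $P_1$.** Consider the map $V\to P_1^*$, $v\mapsto B(v,\cdot)|_{P_1}$. If it were not onto, some nonzero $w\in P_1$ would be annihilated by the whole image, meaning $B(v,w)=0$ for all $v\in V$. Then $w\in P\cap\operatorname{rad}(B)=P_0$, contradicting $P_0\cap P_1=0$. So the map is onto, and there is a subspace $Q\subset V$ that it carries isomorphically to $P_1^*$. Thus $\dim Q=\dim P_1$, and $Q$ pairs perfectly with $P_1$. As $P_1$ is isotropic, the map kills $P_1$, so $Q\cap P_1=0$.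

**Step 3: split off a form of signature zero.** Let $H=P_1\oplus Q$. If $p+q$ (with $p\in P_1$, $q\in Q$) is in the radical of $B|_H$, pairing with $P_1$ gives $q=0$, and then pairing with $Q$ gives $p=0$. So $B|_H$ is nondegenerate. A totally isotropic subspace meets every positive definite or negative definite subspace in $0$. Since $P_1$ has half the dimension of $H$, a positive definite or negative definite subspace of $H$ has dimension at most $\frac12\dim H$. By nondegeneracy the maximal dimensions add up to $\dim H$, so both are equal to $\frac12\dim H$, and $\operatorname{sign}(B|_H)=0$. Nondegeneracy on $H$ also gives $V=H\oplus H^\perp$, so $\operatorname{sign}(B)=\operatorname{sign}(B|_{H^\perp})$.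

**Step 4: compare with $P^\perp$.** The space $P_1^\perp$ contains $H^\perp$, so $P_1^\perp=(P_1^\perp\cap H)\oplus H^\perp$. If $p+q\in H$ is orthogonal to $P_1$, then $q=0$; hence $P_1^\perp\cap H=P_1$. So $P^\perp=P_1^\perp=P_1\oplus H^\perp$, and $P_1$ is in the radical of $B|_{P^\perp}$. Therefore $\operatorname{sign}(B|_{P^\perp})=\operatorname{sign}(B|_{H^\perp})=\operatorname{sign}(B)$. $\square$

In practice, if $P$ is spanned by coordinate directions, then $P$ is totally isotropic exactly when no square or product of these coordinates occurs in the form. The equations of $P^\perp$ say that the partial derivatives in these directions vanish. Since $P\subset P^\perp$ lies in the radical of the restricted form, we may set the coordinates of $P$ to $0$ when evaluating it.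

**A block with an isotropic brick.** In $\sigma_2\sigma_1\sigma_3\sigma_2$, let $p$ be the brick of column $2$ between the two letters $\sigma_2$. Let $a$ and $a'$ be the bricks of column $2$ below and above, and $y$ the value in column $4$. The contribution to $S$ is
$$(a-p)^2+(p-a')^2-p^2-(p-y)^2,$$
and the coefficient of $p^2$ is $1+1-1-1=0$. The derivative in $p$ is $-2a-2a'+2y$, so $P^\perp$ imposes $a+a'=y$.

**First test: $(\sigma_2\sigma_1\sigma_3\sigma_2)^k$ on four strands.** Here column $4$ is one region, with value $z$. The form is
$$S=\sum_{r\in\mathbb Z/k}\big[(a_{r-1}-p_r)^2+(p_r-a_r)^2-p_r^2-(p_r-z)^2\big],$$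
and $P^\perp$ is given by $a_{r-1}+a_r=z$ for all $r$.

- If $k$ is odd, going once around gives $a_r=z/2$ for all $r$. The remaining form is $k(\frac{z^2}2-z^2)=-\frac k2z^2$, of sign $-1$.
- If $k$ is even, the $a_r$ alternate between $a$ and $z-a$. The remaining form is $k(a^2+(z-a)^2-z^2)=2ka(a-z)$, of sign $0$.

So $-\sigma=2k-1$ for $k$ odd and $-\sigma=2k$ for $k$ even. As a check, $k=1$ gives $-\sigma=1$. Here the closure has two components, each the closure of one positive crossing on two strands, hence an unknot, and the other two crossings give linking number $1$. It bounds the annulus from Seifert's algorithm ($\chi=4-4=0$), so it is the positive Hopf link, with $\sigma=-1$.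

Now $\frac12(1-\chi)=\frac12(4k-3)=2k-\frac32$. The ratio of $-\sigma$ to $1-\chi$ tends to $\frac12$, but $2k-1>2k-\frac32$ and the conjectured bound holds. The reason is that $P^\perp/P$ has dimension at most $2$, so what is left can change $\operatorname{sign}(S)$ only by a bounded amount. We need a remaining form whose dimension grows and which is mostly negative.

**Second test: make the leftover grow.** An extra letter $\sigma_2$ between runs of blocks frees one variable per run. Take $\big(\sigma_2(\sigma_2\sigma_1\sigma_3\sigma_2)^m\big)^M$ on four strands with $m\geq 2$ even. With the names $a_{i,0},\dots,a_{i,m}$ in the $i$-th run, $P^\perp$ says $a_{i,r-1}+a_{i,r}=z$. So $a_{i,r}=X_i$ for even $r$ and $a_{i,r}=z-X_i$ for odd $r$. The remaining form is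
$$\sum_{i\in\mathbb Z/M}(X_i-X_{i-1})^2+2m\sum_iX_i(X_i-z)=\sum_i(Y_i-Y_{i-1})^2+2m\sum_iY_i^2-\tfrac{mM}2z^2,\qquad X_i=Y_i+\tfrac z2 .$$
Its sign is $M-1$, so $-\sigma=2mM+M-1$. Since $\frac12(1-\chi)=\frac12((4m+1)M-3)$, we have moved away from the line by $\frac12(M+1)$, in the wrong direction. The cause is visible: each run contributes $2mX_i(X_i-z)$, which has coefficient $+2m$ at $X_i^2$, because the value in column $4$ is one global constant $z$.

## 6. A fifth strand that reflects the value in column 4

A run of $m$ blocks $\sigma_2\sigma_1\sigma_3\sigma_2$ ($m$ even) over a value $y$ in column $4$ contributes $2mX(X-y)$ on $P^\perp$. If $y$ could be forced to equal $2X-o$ with $o$ independent of the run, this would become $2mX(o-X)$, and the coefficient of $X^2$ would change sign. On five strands, column $4$ is cut into bricks by the letters $\sigma_4$, so $y$ can vary from run to run.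

The block $\sigma_4\sigma_3\sigma_3\sigma_4$ imposes this relation. Let $o,q,y$ be the successive bricks of column $4$ and $a$ the brick of column $2$ beside the block. Its contribution is
$$(o-q)^2+(q-y)^2-2(a-q)^2 .$$
The coefficient of $q^2$ is $1+1-2=0$, so $q$ is isotropic too. The derivative in $q$ is $-2o-2y+4a$, which imposes $o+y=2a$: the value $y$ is the reflection of $o$ in $a$. With $q=0$ the block contributes $o^2+y^2-2a^2$.

Put one such block before the run and one after it. Since $m$ is even, $a=X$ at both ends. The first block reflects $o$ to $y=2X-o$ and the second reflects $y$ back to $o$. The two blocks and the run together contribute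
$$2\big[o^2+(2X-o)^2-2X^2\big]+2mX(o-X)=(4-2m)X^2+(2m-8)Xo+4o^2 .$$
For $m=4$ the mixed term disappears and $4o^2-4X^2$ remains. The letter $\sigma_2$ between consecutive runs adds $(X_i-X_{i-1})^2$, and the sum of these over the cycle has largest eigenvalue at most $4$, so $-4\sum X_i^2$ just suffices to keep the $X$-part from being positive anywhere. For $m=2$ the coefficient of $X^2$ would be $0$. Taking $m=4$ gives the word $W$ in (2).

## 7. The signature of $L_M$

**Step 1: write down $S$ for $W^M$.** Here $N=5$. The white regions are column $0$ (value $0$), the $9M$ bricks of column $2$ and the $4M$ bricks of column $4$. Also $n_{\rm odd}=(4+8)M=12M$. Index the factors $W$ by $i\in\mathbb Z/M$.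

- **Column 2.** The first letter $\sigma_2$ of the $i$-th factor separates $a_{i-1,4}$ (below) from $a_{i,0}$ (above). In the $r$-th factor $\sigma_2\sigma_1\sigma_3\sigma_2$, $r=1,\dots,4$, the first $\sigma_2$ separates $a_{i,r-1}$ from $p_{i,r}$, the letters $\sigma_1$ and $\sigma_3$ touch $p_{i,r}$, and the second $\sigma_2$ separates $p_{i,r}$ from $a_{i,r}$. These are $5+4=9$ bricks per factor.
- **Column 4.** In the first block $\sigma_4\sigma_3\sigma_3\sigma_4$ the values are successively $o_{i-1},q_i,y_i$, and both letters $\sigma_3$ lie between $a_{i,0}$ and $q_i$. During $(\sigma_2\sigma_1\sigma_3\sigma_2)^4$ the value is $y_i$. In the last block the values are $y_i,q_i',o_i$, and both letters $\sigma_3$ lie between $a_{i,4}$ and $q_i'$. These are $4$ bricks per factor: $q_i,y_i,q_i',o_i$.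

Each $\sigma_1$ lies between column $0$, with value $0$, and $p_{i,r}$. Hence
$$\begin{aligned}S=\sum_{i\in\mathbb Z/M}\Big\{&(a_{i,0}-a_{i-1,4})^2+\big[(o_{i-1}-q_i)^2+(q_i-y_i)^2-2(a_{i,0}-q_i)^2\big]\\&+\sum_{r=1}^4\big[(a_{i,r-1}-p_{i,r})^2+(p_{i,r}-a_{i,r})^2-p_{i,r}^2-(p_{i,r}-y_i)^2\big]\\&+\big[(y_i-q_i')^2+(q_i'-o_i)^2-2(a_{i,4}-q_i')^2\big]\Big\}.\end{aligned} \tag{5}$$

**Step 2: choose $P$ and check that it is isotropic.** Let $P$ be the coordinate subspace of all $p_{i,r},q_i,q_i'$. In (5) each $p_{i,r}^2$ has coefficient $1+1-1-1=0$, and each $q_i^2$ and $q_i'^2$ has coefficient $1+1-2=0$. No product of two of these variables occurs, because each is combined only with variables $a$, $y$, $o$. So $P$ is totally isotropic, and Lemma 2 applies.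

**Step 3: solve the equations of $P^\perp$.** Setting the partial derivatives in $p_{i,r}$, $q_i$, $q_i'$ to zero gives
$$a_{i,r-1}+a_{i,r}=y_i\ (r=1,\dots,4),\qquad o_{i-1}+y_i=2a_{i,0},\qquad y_i+o_i=2a_{i,4}. \tag{6}$$
The first group gives $a_{i,0}=a_{i,2}=a_{i,4}=:X_i$ and $a_{i,1}=a_{i,3}=y_i-X_i$. The other two give $o_{i-1}=2X_i-y_i=o_i$. So all $o_i$ equal a common value $o$, and $y_i=2X_i-o$. Conversely, any choice of $X_1,\dots,X_M,o$ gives a solution of (6) by these formulas, and the variables of $P$ are free. Hence $P^\perp=P\oplus\mathbb R^{M+1}$ with coordinates $(X_1,\dots,X_M,o)$ on the second summand, and $P$ is in the radical of $S|_{P^\perp}$.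

**Step 4: evaluate $S$ on $P^\perp$.** Set all $p,q,q'$ to $0$. For each $i$:

- the first $\sigma_2$ contributes $(X_i-X_{i-1})^2$;
- the two blocks $\sigma_4\sigma_3\sigma_3\sigma_4$ contribute $2[o^2+y_i^2-2X_i^2]=2[o^2+(2X_i-o)^2-2X_i^2]=4o^2+4X_i^2-8X_io$;
- the four middle blocks contribute $4[X_i^2+(y_i-X_i)^2-y_i^2]=8X_i(X_i-y_i)=8X_i(o-X_i)=8X_io-8X_i^2$.

The mixed terms cancel, and the sum over $i$ is
$$R=\sum_{i\in\mathbb Z/M}(X_i-X_{i-1})^2-4\sum_iX_i^2+4M\,o^2. \tag{7}$$

**Step 5: compute $\operatorname{sign}(R)$.** The variable $o$ contributes $+1$. The $X$-part has the circulant matrix sending $X$ to the vector with entries $2X_i-X_{i-1}-X_{i+1}-4X_i$. The vectors $(e^{2\pi\sqrt{-1}\,ki/M})_i$, $k=0,\dots,M-1$, form a basis of eigenvectors, with eigenvalues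
$$2-2\cos\tfrac{2\pi k}M-4=-2-2\cos\tfrac{2\pi k}M\le0 .$$
This also holds for $M=1$, where the squares of differences vanish and the eigenvalue is $-4$, and for $M=2$, where the form $2(X_1-X_2)^2-4X_1^2-4X_2^2$ has eigenvalues $-4$ and $0$. An eigenvalue vanishes exactly when $\cos\frac{2\pi k}M=-1$, that is, for $M$ even and $k=M/2$. So
$$\operatorname{sign}(R)=1-M\ \text{ ($M$ odd)},\qquad \operatorname{sign}(R)=1-(M-1)=2-M\ \text{ ($M$ even)}.$$

**Step 6: conclude.** By Lemma 2, $\operatorname{sign}(S)=\operatorname{sign}(R)$, and Proposition 1 gives
$$-\sigma(L_M)=12M+\operatorname{sign}(R)=\begin{cases}11M+1,&M\text{ odd},\\11M+2,&M\text{ even}.\end{cases} \tag{8}$$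

On the line (4), we have $n_{\rm even}=13M$ and $n_{\rm odd}=12M$. The conjecture requires $\operatorname{sign}(S)\ge\frac M2-2$, while the actual value is $1-M$ or $2-M$.

## 8. The inequality fails for every $M\ge3$

**Step 1: the Euler characteristic.** By (3) with $N=5$ and $\ell=25M$, we have $\chi(L_M)=5-25M$, so
$$\tfrac12(\chi(L_M)-1)=-\tfrac{25}2M+2. \tag{9}$$
Since $\chi(L_M)<0$, while a trivial link bounds discs and has positive $\chi$, the links $L_M$ are non-trivial.

**Step 2: compare (8) with (9).** For $M$ odd the conjecture would require $11M+1\ge\frac{25}2M-2$, that is, $M\le2$. For $M$ even it would require $11M+2\ge\frac{25}2M-2$, that is, $M\le\frac83$. So it fails for every $M\ge3$, which proves Theorem A. $\blacksquare$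

For $M=3$ the $X$-part of $R$ has eigenvalues $-4,-1,-1$ and the $o$-part is $12o^2$, so $\operatorname{sign}(S)=-2$ and $-\sigma=36-2=34$. With $\chi=-70$,
$$\tfrac12(\chi-1)=-35.5<-34=\sigma .$$

## 9. Knots, the constant $\frac{11}{25}$, and unbounded defect

**Proof of Theorem B(3).** By (8), $\sigma(L_M)\ge-(11M+2)$ for every $M$. With (9),
$$\sigma(L_M)-\tfrac12(\chi(L_M)-1)\ge-(11M+2)+\tfrac{25}2M-2=\tfrac32M-4\ge\tfrac32M-\tfrac92 .\qquad\blacksquare$$

For part (1) we append four letters to $W^M$ to obtain a knot, and we must control the change in signature.

**Lemma 3.** Let $B$ be a symmetric bilinear form on a finite-dimensional real space $V$ and $U\subset V$ a hyperplane. Then $|\operatorname{sign}(B)-\operatorname{sign}(B|_U)|\le1$.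

*Proof.* Let $n_+$ denote the maximal dimension of a positive definite subspace. Such a subspace of $U$ is one of $V$, so $n_+(U)\le n_+(V)$. If $E\subset V$ is positive definite of dimension $n_+(V)$, then $E\cap U$ has dimension at least $n_+(V)-1$, so $n_+(V)\le n_+(U)+1$. The same holds for $n_-$. So $n_+$ and $n_-$ each grow by $0$ or $1$ from $U$ to $V$, and $n_+-n_-$ changes by at most $1$. $\square$

**Proof of Theorem B(1).** **Step 1: $K_M$ is a knot for even $M$.** The components of a closed braid correspond to the cycles of its permutation. The permutation of $\sigma_4\sigma_3\sigma_3\sigma_4$ is trivial. For $\sigma_2\sigma_1\sigma_3\sigma_2$, follow the positions through the letters: $1\to1\to2\to2\to3$, $\ 2\to3\to3\to4\to4$, $\ 3\to2\to1\to1\to1$, $\ 4\to4\to4\to3\to2$. This is $(1\,3)(2\,4)$, and its fourth power is trivial. So $W$ has permutation $(2\,3)$, and $W^M$ is pure for $M$ even. Then $W^M\sigma_1\sigma_2\sigma_3\sigma_4$ has the permutation of $\sigma_1\sigma_2\sigma_3\sigma_4$, a $5$-cycle, and $K_M$ is a knot.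

**Step 2: the Euler characteristic.** The word has length $25M+4$, so by (3) $1-\chi(K_M)=1-5+25M+4=25M$. In particular $K_M$ is non-trivial, since the unknot has $\chi=1$.

**Step 3: the signature.** Append one positive generator to a positive word containing all generators. The canonical Seifert surface from Seifert's algorithm is connected and receives one more band. So the first homology of the old surface is included in that of the new one with quotient $\mathbb Z$. Over $\mathbb R$ it is a hyperplane, and the new Seifert form restricts to the old one on it. By Lemma 3 the signature changes by at most $1$. Four such steps, starting from $-\sigma(L_M)=11M+2$ ($M$ even), give $-\sigma(K_M)\le11M+6$.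

**Step 4: compare.** We have $11M+6<\frac{25}2M$ exactly when $M>4$, that is, $M\ge6$ for even $M$. For these $M$, $\sigma(K_M)>-\frac{25}2M=\frac12(\chi(K_M)-1)$, so the conjecture fails for the knot $K_M$. $\blacksquare$

**Proof of Theorem B(2).** Suppose $\sigma(K)\le C(\chi(K)-1)$ holds for all non-trivial positive braid knots on $5$ strands. Applied to $K_M$ with $M$ even, it gives $25M\,C\le-\sigma(K_M)\le11M+6$, so
$$C\le\frac{11M+6}{25M}\longrightarrow\frac{11}{25}.$$
Hence $C\le\frac{11}{25}$, and all the more so if the inequality holds for all non-trivial positive braid links. For links one can also use the exact ratios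
$$\frac{-\sigma(L_M)}{1-\chi(L_M)}=\frac{11M+1}{25M-4}\quad(M\text{ odd}),$$
which tend to $\frac{11}{25}$. The constants $C$ admissible for all non-trivial positive braid links form a closed set, since each link imposes a non-strict inequality on $C$. This set contains $\frac18$ by Feller's theorem and is bounded above by $\frac{11}{25}$. So a largest admissible constant exists, and it lies in $[\frac18,\frac{11}{25}]$. $\blacksquare$

The argument does not determine the largest admissible constant within this interval.
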